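
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{question}{Question (van Douwen)}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Countable subgroups that are not retracts\\ in the Bohr topology}


\begin{abstract}
For an Abelian group $G$, let $G^\#$ denote $G$ with its Bohr topology. Van Douwen asked whether $H^\#$ is a retract of $G^\#$ for every countable subgroup $H$ of an Abelian group $G$. The answer is negative: a counterexample is $G=\bigoplus_{\omega}\mathbb Z/4$ with $H=2G$. More generally, if $H^\#$ is a retract of $G^\#$, then $(H\cap nG)/nH$ is finite for every $n\ge 1$. We also construct retractions whenever $H/F$ is a direct summand of $G/F$ for some finitely generated $F\le H$, and we show that for bounded $H$ the necessary and the sufficient condition coincide.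
\end{abstract}

\section{Introduction}

\subsection*{The question}
All groups are Abelian. Let $\mathbb T=\mathbb R/\mathbb Z$ be the circle group, and let $\|\cdot\|$ denote the distance to $0$ in $\mathbb T$. A \emph{character} of $G$ is a homomorphism $G\to\mathbb T$. We write $G^\#$ for $G$ with its \emph{Bohr topology}, the weakest topology that makes all characters of $G$ continuous. A basic neighborhood of $y\in G$ consists of the points $y+x$ with $\|\chi_1(x)\|,\dots,\|\chi_k(x)\|<\varepsilon$, for finitely many characters $\chi_i$ and some $\varepsilon>0$. Thus a point is close to $y$ if finitely many chosen characters can hardly tell it from $y$.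

We use the following facts freely.
\begin{itemize}
\item A map $f$ from a space into $B^\#$ is continuous if and only if $\chi\circ f$ is continuous for every character $\chi$ of $B$. In particular, every homomorphism $A\to B$ is continuous from $A^\#$ to $B^\#$.
\item The group $\mathbb T$ is divisible, so characters of a subgroup $H\le G$ extend to $G$. Hence the topology that $H$ inherits from $G^\#$ is its own Bohr topology, and $H^\#$ is a subspace of $G^\#$.
\item A character of $A\oplus B$ is a sum of a character of $A$ and a character of $B$, so $(A\oplus B)^\#=A^\#\times B^\#$. Addition $A^\#\times A^\#\to A^\#$ is a homomorphism, hence continuous.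
\item A homomorphism from $A$ to $\mathbb Z/n$ is continuous from $A^\#$ to the discrete group $\mathbb Z/n$, because $\mathbb Z/n\cong\frac1n\mathbb Z/\mathbb Z$ is a discrete subgroup of $\mathbb T$.
\end{itemize}

A subspace $A$ of a space $X$ is a \emph{retract} of $X$ if there is a continuous map $r\colon X\to A$ with $r(a)=a$ for all $a\in A$. Retracts of a Hausdorff space are closed. This is no obstacle for a subgroup $H\le G$: the space $G^\#$ is Hausdorff since characters separate points, and $H$ is closed in $G^\#$ since the characters of $G/H$ separate the points of $G/H$. But closed countable sets need not be retracts. Let $\mathbb V_2^\omega$ be the direct sum of countably many copies of $\mathbb Z/2$. Gladdines found a closed countable subset of $(\mathbb V_2^\omega)^\#$ that is not a retract of $(\mathbb V_2^\omega)^\#$, and Givens proved that every infinite $G^\#$ contains a closed countable subset that is not a retract of $G^\#$. The following question, which we take from \cite{topics}, asks whether subgroups behave better.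

\begin{question}
If $H$ is a countable subgroup of an Abelian group $G$, must $H^\#$ be a retract of $G^\#$?
\end{question}

The simplest examples suggest a positive answer. If $H$ is a direct summand of $G$, the projection onto $H$ is a retraction. There need not be a homomorphic retraction: for instance, $\operatorname{Hom}(\mathbb Q,\mathbb Z)=0$. Yet $\mathbb Z^\#$ is a retract of $\mathbb Q^\#$. The map $x\mapsto\lfloor x\rfloor$ fixes $\mathbb Z$ but jumps exactly at the integers. If $\theta\in(0,1)$ is irrational, then $x\mapsto\lfloor x+\theta\rfloor$ still fixes $\mathbb Z$ and its jumps avoid $\mathbb Q$; we shall see in Lemma~\ref{lem:floor} that it is continuous from $\mathbb Q^\#$ to $\mathbb Z^\#$. So continuous maps can succeed where homomorphisms fail, and one may hope that they always do.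

\subsection*{Results}
They do not, even when $G$ itself is countable.

\begin{theorem}\label{thm:example}
Let $G=\bigoplus_{j\in\omega}\mathbb Z/4$ and $H=2G$, so that $H\cong\mathbb V_2^\omega$. Then $H^\#$ is not a retract of $G^\#$.
\end{theorem}

Here no homomorphic retraction $r$ can exist, because it would give $2e=r(2e)=2r(e)=0$ for every $e\in G$. The content of the theorem is that, this time, continuous maps cannot do better. The obstruction comes from elements of $H$ that are divisible by $2$ in $G$ but not in $H$, and it matters that there are infinitely many of them. For a general pair $H\le G$ and $n\ge1$, the group $(H\cap nG)/nH$ measures how many elements of $H$ are divisible by $n$ in $G$, modulo those divisible by $n$ already in $H$. It vanishes for all $n$ exactly when $H$ is \emph{pure} in $G$, that is, $H\cap nG=nH$ for all $n\ge 1$.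

\begin{theorem}\label{thm:necessary}
Let $H\le G$ be Abelian groups and $n\ge1$. If $(H\cap nG)/nH$ is infinite, then there is no continuous map $f\colon G^\#\to(H/nH)^\#$ with $f(h)=h+nH$ for all $h\in H$. In particular, $H^\#$ is not a retract of $G^\#$.
\end{theorem}

The last sentence follows from the first: a retraction $G^\#\to H^\#$ followed by the continuous map $H^\#\to(H/nH)^\#$ would be such an $f$. Theorem~\ref{thm:example} is the case where $G=\bigoplus_\omega\mathbb Z/4$, $H=2G$ and $n=2$, since then $(H\cap 2G)/2H=H$. In the opposite direction, we combine projections with the rounding map above.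

\begin{theorem}\label{thm:sufficient}
Let $F\le H\le G$ be Abelian groups such that $F$ is finitely generated and $H/F$ is a direct summand of $G/F$. Then $H^\#$ is a retract of $G^\#$.
\end{theorem}

Finite generation cannot be dropped: with $F=H$ the quotient $H/F=0$ is always a summand, and Theorem~\ref{thm:example} applies. For bounded subgroups the two conditions meet.

\begin{theorem}\label{thm:bounded}
Let $H\le G$ be Abelian groups with $NH=0$ for some $N\ge1$. The following are equivalent:
\begin{enumerate}
\item[(1)] $H^\#$ is a retract of $G^\#$;
\item[(2)] $(H\cap nG)/nH$ is finite for every $n\ge1$;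
\item[(3)] $(H\cap nG)/nH$ is finite for every $n\mid N$;
\item[(4)] there is a finite subgroup $F\le H$ such that $H/F$ is a direct summand of $G/F$.
\end{enumerate}
\end{theorem}

Call $H$ an \emph{absolute retract} if $H^\#$ is a retract of $G^\#$ for every Abelian group $G\ge H$.

\begin{corollary}\label{cor:absolute}
\begin{enumerate}
\item[(i)] If $H$ is an absolute retract, then $H/nH$ is finite for all $n\ge1$.
\item[(ii)] If $H=F\oplus D$ with $F$ finitely generated and $D$ divisible, then $H$ is an absolute retract.
\item[(iii)] A free Abelian group is an absolute retract if and only if it has finite rank. A torsion group with only finitely many nonzero primary components is an absolute retract if and only if it is the direct sum of a finite group and a divisible group. In particular, a bounded group is an absolute retract if and only if it is finite.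
\end{enumerate}
\end{corollary}

For unbounded $H$ there is a gap between Theorems~\ref{thm:necessary} and~\ref{thm:sufficient}. Let $G=\mathbb Q/\mathbb Z$ and let $H=\bigoplus_p\mathbb Z/p$, the sum over all primes, be embedded in $G$ as the subgroup generated by the elements $\frac1p+\mathbb Z$. Every $H/nH$ is finite, so Theorem~\ref{thm:necessary} gives no obstruction. A finitely generated $F\le H$ is a sum of finitely many of the $\mathbb Z/p$, so $H/F$ is not divisible and hence not a summand of the divisible group $G/F$; thus Theorem~\ref{thm:sufficient} does not apply either. We do not decide whether $H^\#$ is a retract of $G^\#$ in this case.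

Section~\ref{sec:example} proves Theorem~\ref{thm:example}, and Section~\ref{sec:necessary} extends the argument to Theorem~\ref{thm:necessary}. Section~\ref{sec:sufficient} constructs retractions, and Section~\ref{sec:bounded} treats bounded subgroups and absolute retracts.

\section{The smallest case}\label{sec:example}

The proof of Theorem~\ref{thm:example} has two parts. We first refute retractions that are linear on a certain family of vectors $x_s\in G$; this uses continuity at two points. We then show, by Ramsey's theorem, that an arbitrary retraction can be converted into a map that is linear on this family.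

Let $\omega=\{0,1,2,\dots\}$. For a set $A\subset\omega$, let $[A]^N$ be the set of its $N$-element subsets; we list the elements of $s\in[A]^N$ in increasing order, $s=\{n_1<\dots<n_N\}$. For $n\ge2$ let $E=\bigoplus_{j\in\omega}\mathbb Z/n$ with canonical generators $v_j$, and write $z=\sum_t z(t)v_t$ for $z\in E$, with coordinates $z(t)\in\mathbb Z/n$. In this section $G=\bigoplus_{j\in\omega}\mathbb Z/4$ has canonical generators $e_j$, and $n=2$ except in Lemma~\ref{lem:straight}. The isomorphism $2e_j\mapsto v_j$ from $H=2G$ to $E$ turns a retraction $G^\#\to H^\#$ into a continuous map $f\colon G^\#\to E^\#$ with $f(2e_j+2e_l)=v_j+v_l$ and $f(0)=0$.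

\subsection*{What continuity says}
For a finite partition $\mathcal P$ of $\omega$, call $x=\sum_jx_je_j\in G$ \emph{$\mathcal P$-balanced} if $\sum_{j\in P}x_j=0$ in $\mathbb Z/4$ for every $P\in\mathcal P$.

\begin{lemma}\label{lem:partition4}
Let $f\colon G^\#\to E^\#$ be continuous, $y\in G$, and let $\lambda\colon E\to\mathbb Z/2$ be a homomorphism. There is a finite partition $\mathcal P$ of $\omega$ such that $\lambda(f(y+x))=\lambda(f(y))$ for all $\mathcal P$-balanced $x\in G$.
\end{lemma}

\begin{proof}
The map $\lambda\circ f$ is continuous into a discrete space. So there are characters $\chi_1,\dots,\chi_k$ of $G$ such that $\lambda(f(y+x))=\lambda(f(y))$ whenever $\chi_1(x)=\dots=\chi_k(x)=0$. Since $4G=0$, the $\chi_i$ take values in the four-element group $\frac14\mathbb Z/\mathbb Z$. Partition $\omega$ into finitely many pieces according to the value of $(\chi_1(e_j),\dots,\chi_k(e_j))$. Fix $i$, and let $u_P$ be the constant value of $\chi_i(e_j)$ for $j\in P$. Then $\chi_i(x)=\sum_P\bigl(\sum_{j\in P}x_j\bigr)u_P$, which is $0$ for balanced $x$.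
\end{proof}

\subsection*{One vector, two readings}
We use vectors of a fixed shape that can be brought close to either of two points of $H$, depending on how their indices are placed with respect to a partition. For $s\in[\omega]^6$ put
\[
x_s=2e_{n_1}+2e_{n_2}+e_{n_3}+e_{n_4}+e_{n_5}+e_{n_6}.
\]
If $n_3,\dots,n_6$ lie in one piece of the relevant partition, the last four coefficients sum to $1+1+1+1=0$ in $\mathbb Z/4$, and $x_s$ looks like $2e_{n_1}+2e_{n_2}$. If instead $n_1,n_3,n_4$ lie in one piece and $n_2,n_5,n_6$ in another, the coefficients sum to $2+1+1=0$ over each, and $x_s$ looks like $0$. (The term $2e_{n_2}$ makes the second reading possible: a balanced vector has total coefficient sum $0$, and without this term the total would be $2$.)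

Suppose for a moment that $f$ treats the six slots separately and linearly, with a weight for each slot. Then the two readings contradict each other.

\begin{lemma}\label{lem:linear}
There is no continuous $f\colon G^\#\to E^\#$ with the following three properties: $f(0)=0$; $f(2e_0+2e_1)=v_0+v_1$; and, for some $\delta_1,\dots,\delta_6\in\mathbb Z/2$,
\[
f(x_s)=\sum_{i=1}^6\delta_iv_{n_i}\qquad\text{for all }s\in[\omega]^6.
\]
\end{lemma}

\begin{proof}
Suppose that $f$ is such a map.

\emph{First reading: $\delta_1=1$.} Let $y=2e_0+2e_1$ and let $\lambda(z)=z(0)$. Take $\mathcal P$ from Lemma~\ref{lem:partition4}. Some piece of $\mathcal P$ is infinite; choose $n_3<\dots<n_6$ in it, all larger than $1$, and let $s=\{0,1,n_3,\dots,n_6\}$. Then $x_s-y=e_{n_3}+\dots+e_{n_6}$ is balanced, so $\delta_1=\lambda(f(x_s))=\lambda(f(y))=1$.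

\emph{Second reading: $\delta_1=0$.} Let $X\subset\omega$ be such that $X$ and $\omega\setminus X$ are infinite, and let $\lambda(z)=\sum_{t\in X}z(t)$. Take $\mathcal P$ from Lemma~\ref{lem:partition4} for this $\lambda$ and $y=0$. Choose infinite sets $B\subset X$ and $B'\subset\omega\setminus X$, each contained in one piece of $\mathcal P$. Let $3\le i<j\le5$. As $B$ and $B'$ are infinite, there is $s\in[\omega]^6$ with $n_1,n_i,n_j\in B$ and its other three elements in $B'$. The coefficients of $x_s$ over $B$ sum to $2+1+1=0$ in $\mathbb Z/4$, and so do those over $B'$. Hence $x_s$ is balanced, and $\lambda(f(x_s))=\lambda(f(0))=0$. On the other hand, $\lambda(f(x_s))$ is the sum of those $\delta_m$ for which $n_m\in X$, that is, of $\delta_1,\delta_i,\delta_j$. Therefore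
\[
\delta_1+\delta_i+\delta_j=0\qquad(3\le i<j\le5).
\]
Comparing the pairs $(3,4)$, $(3,5)$ and $(4,5)$ gives $\delta_3=\delta_4=\delta_5$, so $\delta_1=2\delta_3=0$.
\end{proof}

The last line is the homomorphic obstruction $2r(e)=0$ again. It survives although the six weights were not assumed to be related; continuity relates them.

\subsection*{Straightening an arbitrary map}
It remains to see that the linearity assumed in Lemma~\ref{lem:linear} costs nothing. Ramsey's theorem says: if $[\omega]^N$ is colored with finitely many colors, then there is an infinite $A\subset\omega$ with $[A]^N$ monochromatic. It provides an infinite $A$ such that, for $s\in[A]^6$, each coordinate of $f(x_s)$ with index in $A$ depends only on the position of that index relative to $s$. This is not yet enough, because the coordinates with index outside $s$ need not vanish: for example, the map $s\mapsto\sum_{n_1\le t\le n_N}v_t$ has a plateau of ones between $n_1$ and $n_N$, whichever infinite set we restrict to. But on $A$ the coordinates outside $s$ are constant between consecutive elements of $s$. So they disappear if we group the elements of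 $A$ into pairs of neighbors, let $s$ consist of first members of pairs, and take the difference of the two coordinates in each pair. The topology plays no role in this step.

\begin{lemma}\label{lem:straight}
Let $n\ge2$, $N\ge1$, $E=\bigoplus_{j\in\omega}\mathbb Z/n$, and let $\Phi\colon[\omega]^N\to E$ be any map. There are a strictly increasing map $b\colon\omega\to\omega$, elements $\delta_1,\dots,\delta_N\in\mathbb Z/n$, and a homomorphism $\Delta\colon E\to E$ such that
\[
\Delta(v_{b(k)})=v_k\quad\text{for all }k\in\omega,
\qquad
\Delta\bigl(\Phi(\{b(k_1),\dots,b(k_N)\})\bigr)=\sum_{i=1}^N\delta_iv_{k_i}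
\quad\text{for all }k_1<\dots<k_N .
\]
\end{lemma}

\begin{proof}
Color $s\in[\omega]^N$ by $\bigl(\Phi(s)(n_i)\bigr)_{1\le i\le N}$, and color $u=\{t_0<\dots<t_N\}\in[\omega]^{N+1}$ by $\bigl(\Phi(u\setminus\{t_i\})(t_i)\bigr)_{0\le i\le N}$. Both colorings use finitely many colors. Applying Ramsey's theorem twice, we obtain an infinite set $A=\{a_0<a_1<\cdots\}$ that is monochromatic for both, and hence constants $\alpha_1,\dots,\alpha_N,\gamma_0,\dots,\gamma_N\in\mathbb Z/n$ such that for $s\in[A]^N$ and $t\in A$
\[
\Phi(s)(t)=
\begin{cases}
\alpha_i&\text{if }t=n_i,\\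
\gamma_i&\text{if }t\notin s\text{ and exactly $i$ elements of $s$ are below }t.
\end{cases}
\]
Put $b(k)=a_{2k}$, $\delta_i=\alpha_i-\gamma_i$ and
\[
\Delta(z)=\sum_{k\in\omega}\bigl(z(a_{2k})-z(a_{2k+1})\bigr)v_k .
\]
The sum is finite since $z$ has finite support, so $\Delta$ is a homomorphism $E\to E$, and $\Delta(v_{a_{2k}})=v_k$.

Let $s=\{n_1<\dots<n_N\}$ with $n_i=a_{2k_i}$, and let $k\in\omega$. If $k=k_i$, then $\Phi(s)(a_{2k})=\alpha_i$. The next element $a_{2k+1}$ of $A$ is not in $s$ and has exactly the $i$ elements $n_1,\dots,n_i$ of $s$ below it, so $\Phi(s)(a_{2k+1})=\gamma_i$, and the $k$-th coordinate of $\Delta(\Phi(s))$ is $\delta_i$. If $k\notin\{k_1,\dots,k_N\}$, then neither $a_{2k}$ nor $a_{2k+1}$ is in $s$, and the same number $i$ of elements of $s$ lies below both. So the $k$-th coordinate is $\gamma_i-\gamma_i=0$.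
\end{proof}

For $N=2$ and $s=\{a_2,a_6\}$, that is, $k_1=1$ and $k_2=3$, the computation looks as follows:
\[
\begin{array}{c|cc|cc|cc|cc|cc|c}
t&a_0&a_1&a_2&a_3&a_4&a_5&a_6&a_7&a_8&a_9&\cdots\\
\hline
\Phi(s)(t)&\gamma_0&\gamma_0&\alpha_1&\gamma_1&\gamma_1&\gamma_1&\alpha_2&\gamma_2&\gamma_2&\gamma_2&\cdots\\
\hline
\Delta(\Phi(s))&\multicolumn{2}{c|}{0}&\multicolumn{2}{c|}{\delta_1}&\multicolumn{2}{c|}{0}&\multicolumn{2}{c|}{\delta_2}&\multicolumn{2}{c|}{0}&\cdots
\end{array}
\]

\begin{proof}[Proof of Theorem~\ref{thm:example}]
Suppose that $H^\#$ is a retract of $G^\#$, and let $f\colon G^\#\to E^\#$ be the resulting continuous map, with $f(0)=0$ and $f(2e_j+2e_l)=v_j+v_l$. Apply Lemma~\ref{lem:straight} with $n=2$, $N=6$ and $\Phi(s)=f(x_s)$. Let $\iota\colon G\to G$ be the homomorphism with $\iota(e_k)=e_{b(k)}$. Then $f'=\Delta\circ f\circ\iota$ is continuous from $G^\#$ to $E^\#$, since $\Delta$ and $\iota$ are homomorphisms, and $f'(0)=0$. Moreover,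
\[
f'(2e_0+2e_1)=\Delta(v_{b(0)}+v_{b(1)})=v_0+v_1 .
\]
Since $b$ is strictly increasing, $\iota(x_s)=x_{b(s)}$ for $s\in[\omega]^6$, and so $f'(x_s)=\Delta(\Phi(b(s)))=\sum_i\delta_iv_{n_i}$. This contradicts Lemma~\ref{lem:linear}.
\end{proof}

Thus the answer to van Douwen's question is negative.

\section{A general necessary condition}\label{sec:necessary}

We now prove Theorem~\ref{thm:necessary}. Three things change. The group $G$ need not be bounded, so characters can no longer be made to vanish exactly, and we must balance approximately. There are no canonical coordinates, and we must produce them from the infinite group $(H\cap nG)/nH$. Finally, the vector $x_s$ has to be adapted to $n$. We begin with the first point.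

\begin{lemma}\label{lem:partition}
Let $G$ be an Abelian group, $g_j\in G$ for $j\in\omega$, $y\in G$ and $M\ge1$. Let $\varphi$ be a continuous map from $G^\#$ to a discrete space. There is a finite partition $\mathcal P$ of $\omega$ such that $\varphi(y+x)=\varphi(y)$ for every finite sum $x=\sum_jz_jg_j$ with
\[
z_j\in\mathbb Z,\qquad \sum_j|z_j|\le M,\qquad \sum_{j\in P}z_j=0\quad\text{for all }P\in\mathcal P .
\]
\end{lemma}

\begin{proof}
By continuity there are characters $\chi_1,\dots,\chi_k$ of $G$ and $\varepsilon>0$ such that $\varphi(y+x)=\varphi(y)$ if $\|\chi_i(x)\|<\varepsilon$ for all $i$. Cover $\mathbb T^k$ by finitely many sets in each of which any two points differ by less than $\varepsilon/M$ in every coordinate. This gives a partition of $\omega$ into finitely many nonempty pieces such that $\|\chi_i(g_j)-\chi_i(g_{j'})\|<\varepsilon/M$ for all $i$ whenever $j,j'$ lie in one piece. Fix $j_P\in P$ for each piece $P$. For $x$ as in the statement,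
\[
\chi_i(x)=\sum_{P}\sum_{j\in P}z_j\bigl(\chi_i(g_j)-\chi_i(g_{j_P})\bigr),
\]
because $\sum_{j\in P}z_j=0$. Hence $\|\chi_i(x)\|<\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
Let $K=(H\cap nG)/nH$ be infinite, and suppose that $f\colon G^\#\to(H/nH)^\#$ is continuous with $f(h)=h+nH$ for $h\in H$. As $K\ne0$, we have $n\ge2$. Let $E=\bigoplus_{j\in\omega}\mathbb Z/n$.

\emph{Coordinates.} The group $B=H/nH$ satisfies $nB=0$, so by the theorem of Pr\"ufer and Baer it is a direct sum $\bigoplus_{i\in I}C_i$ of finite cyclic groups. We choose inductively nonzero elements $k_j\in K$ whose (finite) supports $F_j\subset I$ are pairwise disjoint. This is where we use that $K$ is infinite: the group $\bigoplus_{i\in F_0\cup\dots\cup F_{j-1}}C_i$ is finite, so the kernel of the projection of $K$ to it has finite index in $K$ and thus contains a nonzero element.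

Characters of $\bigoplus_{i\in F_j}C_i$ separate points and take values in $\frac1n\mathbb Z/\mathbb Z\cong\mathbb Z/n$. So there is a homomorphism $\psi_j\colon B\to\bigoplus_{i\in F_j}C_i\to\mathbb Z/n$, the first map being the projection, with $\psi_j(k_j)\ne0$. Every element of $B$ has finite support, which meets only finitely many of the disjoint sets $F_j$. Hence $\psi(z)=\sum_j\psi_j(z)v_j$ defines a homomorphism $\psi\colon B\to E$, and $\psi(k_j)=\psi_j(k_j)v_j$. Infinitely many $j$ share the same value $\psi_j(k_j)$. Keeping only these indices, projecting $E$ to the corresponding coordinates and renumbering, we may assume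
\[
\psi(k_j)=c\,v_j\quad\text{for all }j\in\omega,\qquad\text{with a fixed }c\in\mathbb Z/n,\ c\ne0 .
\]
Choose $h_j\in H\cap nG$ representing $k_j$, and $g_j\in G$ with $ng_j=h_j$. The map $f_1=\psi\circ f\colon G^\#\to E^\#$ is continuous, $f_1(0)=0$, and $f_1(h_l-h_m)=c(v_l-v_m)$.

\emph{The vector.} Let $N=n+4$ and
\[
(c_1,\dots,c_N)=\bigl(-n,\;n,\;\underbrace{1,\dots,1}_{n+1},\;-(n+1)\bigr),\qquad \sum_{i=1}^N|c_i|=4n+2 .
\]
For $s\in[\omega]^N$ put $x_s=\sum_{i=1}^Nc_ig_{n_i}$. For $n=2$ and coefficients read modulo $4$ this is the vector of Section~\ref{sec:example}. Again it has two readings. The last $n+2$ coefficients sum to $0$, so $x_s$ can be close to $h_{n_2}-h_{n_1}$. On the other hand, the first coefficient $-n$ cancels against any $n$ of the $n+1$ ones, and the remaining coefficients sum to $n+1-(n+1)=0$; so $x_s$ can be close to $0$.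

\emph{Straightening.} Apply Lemma~\ref{lem:straight} to $\Phi(s)=f_1(x_s)$, put $f_2=\Delta\circ f_1$, and renumber: write $g_j,h_j$ for $g_{b(j)},h_{b(j)}$, and let $x_s$ be formed with the new $g_j$. Then $f_2\colon G^\#\to E^\#$ is continuous, $f_2(0)=0$, and
\[
f_2(h_l-h_m)=c(v_l-v_m),\qquad f_2(x_s)=\sum_{i=1}^N\delta_iv_{n_i}\quad\text{for all }s\in[\omega]^N .
\]

\emph{First reading: $\delta_1=-c$.} Let $y=h_1-h_0=ng_1-ng_0$ and $\lambda(z)=z(0)$. Take $\mathcal P$ from Lemma~\ref{lem:partition} for $\varphi=\lambda\circ f_2$, this $y$ and $M=4n+2$. Choose $n_3<\dots<n_N$, all larger than $1$, in an infinite piece of $\mathcal P$, and let $s=\{0,1,n_3,\dots,n_N\}$. Then $x_s-y=\sum_{i\ge3}c_ig_{n_i}$, and $\sum_{i\ge3}c_i=(n+1)-(n+1)=0$. Hence $\delta_1=\lambda(f_2(x_s))=\lambda(f_2(y))=-c$.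

\emph{Second reading: $\delta_1=0$.} Let $X\subset\omega$ be such that $X$ and $\omega\setminus X$ are infinite, and let $\lambda(z)=\sum_{t\in X}z(t)$. Take $\mathcal P$ from Lemma~\ref{lem:partition} for $\varphi=\lambda\circ f_2$, $y=0$ and $M=4n+2$. Choose infinite sets $B_1\subset X$ and $B_2\subset\omega\setminus X$, each contained in one piece of $\mathcal P$. Let $J\subset\{3,\dots,n+3\}$ have $n$ elements, and choose $s\in[\omega]^N$ with $n_i\in B_1$ for $i\in\{1\}\cup J$ and $n_i\in B_2$ for all other $i$. The coefficients of $x_s$ over $B_1$ sum to $-n+n=0$, and those over $B_2$ to $n+1-(n+1)=0$. Hence $\lambda(f_2(x_s))=\lambda(f_2(0))=0$, that is,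
\[
\delta_1+\sum_{j\in J}\delta_j=0\qquad\text{for every $n$-element }J\subset\{3,\dots,n+3\}.
\]
Comparing two sets $J$ that differ in one element shows that $\delta_3,\dots,\delta_{n+3}$ have a common value $\delta$. So $\delta_1=-n\delta=0$ in $\mathbb Z/n$.

The two readings give $c=0$, a contradiction.
\end{proof}

\section{Constructing retractions}\label{sec:sufficient}

We turn to Theorem~\ref{thm:sufficient}. If $D\le G$ is the preimage of a complement of $H/F$ in $G/F$, then every element of $G$ has the form $h+d$ with $h\in H$ and $d\in D$, uniquely up to shifting an element of $F$ from one summand to the other. So we need a continuous map $\rho\colon D^\#\to F^\#$ that respects shifts by $F$; then $h+d\mapsto h+\rho(d)$ is the desired retraction. For $D=\mathbb Q$ and $F=\mathbb Z$, the map $x\mapsto\lfloor x+\theta\rfloor$ of the introduction is such a $\rho$.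

\begin{lemma}\label{lem:floor}
Let $F\le D$ be Abelian groups with $F$ finitely generated. There is a continuous map $\rho\colon D^\#\to F^\#$ with $\rho(0)=0$ and $\rho(d+f)=\rho(d)+f$ for all $d\in D$, $f\in F$.
\end{lemma}

\begin{proof}
We may assume $F=\bigoplus_{i\le k}F_i$, where each $F_i$ is $\mathbb Z$ or $\frac1n\mathbb Z/\mathbb Z$ for some $n$ depending on $i$. The divisible groups $\mathbb Q$ and $\mathbb Q/\mathbb Z$ are injective, so the projection $F\to F_i$, $f\mapsto f_i$, extends to a homomorphism $\varphi_i\colon D\to\mathbb Q$ or $\varphi_i\colon D\to\mathbb Q/\mathbb Z$, respectively. Fix an irrational $\theta\in(0,1)$. Below, $\{\cdot\}$ denotes the fractional part.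

\emph{Case $F_i=\mathbb Z$.} Put $\rho_i(d)=\lfloor\varphi_i(d)+\theta\rfloor$. Then $\rho_i(0)=0$, and $\rho_i(d+f)=\rho_i(d)+f_i$ since $\varphi_i(f)=f_i$ is an integer. Every character of $\mathbb Z$ has the form $m\mapsto\mu m$ mod $1$ with $\mu\in\mathbb R$, and modulo $1$
\[
\mu\rho_i(d)=\mu\varphi_i(d)+\mu\theta-\mu\{\varphi_i(d)+\theta\}.
\]
The first term on the right is a character of $D$. For the last term, $d\mapsto\varphi_i(d)+\theta$ mod $1$ is continuous from $D^\#$ to $\mathbb T$, and it never takes the value $0$ because $\varphi_i(d)$ is rational and $\theta$ is not. The fractional part is continuous from $\mathbb T\setminus\{0\}$ to $(0,1)$. So $d\mapsto\mu\rho_i(d)$ mod $1$ is continuous, and $\rho_i\colon D^\#\to\mathbb Z^\#$ is continuous.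

\emph{Case $F_i=\frac1n\mathbb Z/\mathbb Z$.} Put $\rho_i=\kappa\circ\varphi_i$, where $\kappa(x+\mathbb Z)=\frac1n\lfloor nx+\theta\rfloor+\mathbb Z$ for $x\in\mathbb Q$. Replacing $x$ by $x+1$ changes $\frac1n\lfloor nx+\theta\rfloor$ by $1$, so $\kappa\colon\mathbb Q/\mathbb Z\to\frac1n\mathbb Z/\mathbb Z$ is well defined. Replacing $x$ by $x+\frac mn$ with $m\in\mathbb Z$ changes it by $\frac mn$, so $\rho_i(d+f)=\rho_i(d)+f_i$. Also $\rho_i(0)=0$. Since $nx+\theta\notin\mathbb Z$ for rational $x$, the map $\kappa$ is locally constant in the topology that $\mathbb Q/\mathbb Z$ inherits from $\mathbb T$. As $\varphi_i$ is a character of $D$, it follows that $\rho_i$ is continuous on $D^\#$.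

Now $\rho=(\rho_i)_{i\le k}$ has the required properties, because $F^\#=\prod_{i\le k}F_i^\#$.
\end{proof}

The retraction of $G$ will be defined through $H\oplus D$. To see that it is continuous, we need that the map $H\oplus D\to G$, $(h,d)\mapsto h+d$, is open in the Bohr topologies.

\begin{lemma}\label{lem:open}
A surjective homomorphism $q\colon A\to B$ is open as a map $A^\#\to B^\#$.
\end{lemma}

\begin{proof}
By translation, it suffices to show that $q(U)$ is a neighborhood of $0$ for each basic neighborhood $U$ of $0$. Let $U=\varphi^{-1}(W)$ with a homomorphism $\varphi\colon A\to\mathbb T^k$ and an open $W\ni0$ in $\mathbb T^k$. Let $L$ be the closure of $\varphi(\ker q)$. Then $\varphi$ induces a homomorphism $\bar\varphi\colon B\to\mathbb T^k/L$, $q(a)\mapsto\varphi(a)+L$. The group $\mathbb T^k/L$ is compact and Hausdorff, so its continuous characters separate points; they induce a Hausdorff topology weaker than the compact one, hence equal to it. Composed with $\bar\varphi$, they become characters of $B$. So $\bar\varphi$ is continuous on $B^\#$.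

Choose an open symmetric $W'\ni0$ with $W'+W'\subset W$. The set $V=\bar\varphi^{-1}((W'+L)/L)$ is an open neighborhood of $0$ in $B^\#$. Let $b=q(a)\in V$. Then
\[
\varphi(a)\in W'+L\subset W'+W'+\varphi(\ker q),
\]
since $L$ is the closure of $\varphi(\ker q)$. So $\varphi(a-a')\in W$ for some $a'\in\ker q$, and $b=q(a-a')\in q(U)$. Hence $V\subset q(U)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sufficient}]
Let $D\le G$ be the preimage of a complement of $H/F$ in $G/F$. Then $H+D=G$ and $H\cap D=F$. Let $\rho\colon D^\#\to F^\#$ be as in Lemma~\ref{lem:floor}, and put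
\[
r(h+d)=h+\rho(d)\qquad(h\in H,\ d\in D).
\]
This is well defined: any other representation of $h+d$ has the form $(h+f)+(d-f)$ with $f\in H\cap D=F$, and $h+f+\rho(d-f)=h+\rho(d)$. Clearly $r(G)\subset H$, and $r(h)=h+\rho(0)=h$ for $h\in H$.

For continuity, let $\sigma\colon H\oplus D\to G$, $\sigma(h,d)=h+d$, and $R=r\circ\sigma$. The map $R(h,d)=h+\rho(d)$ is continuous from $(H\oplus D)^\#=H^\#\times D^\#$ to $H^\#$, because $F^\#$ is a subspace of $H^\#$ and addition in $H^\#$ is continuous. For open $U\subset H^\#$ we have $R^{-1}(U)=\sigma^{-1}(r^{-1}(U))$, and so $r^{-1}(U)=\sigma(R^{-1}(U))$ because $\sigma$ is surjective. This set is open by Lemma~\ref{lem:open}.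
\end{proof}

\section{Bounded subgroups and absolute retracts}\label{sec:bounded}

We use the following theorem of Kulikov \cite[Thm 27.5]{fuchs}: a bounded pure subgroup of an Abelian group is a direct summand.

\begin{proof}[Proof of Theorem~\ref{thm:bounded}]
(1)$\Rightarrow$(2) is Theorem~\ref{thm:necessary}, (2)$\Rightarrow$(3) is trivial, and (4)$\Rightarrow$(1) is Theorem~\ref{thm:sufficient}.

(3)$\Rightarrow$(4): The idea is to collect the failures of purity, of which there are only finitely many, in a finite group $F$ and to factor it out. For $n\mid N$ choose a finitely generated $F_n\le H$ with $H\cap nG\subset nH+F_n$; it exists by (3), and it is finite because $NH=0$. Then $F=\sum_{n\mid N}F_n$ is finite.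

Let $n\ge1$ be arbitrary and $d=\gcd(n,N)$. Writing $d=un+vN$ with integers $u,v$, we see from $NH=0$ that $dH\subset nH$; since $d\mid n$, it follows that $dH=nH$. Therefore
\[
H\cap nG\subset H\cap dG\subset dH+F=nH+F .
\]
Since $F\le H$, the modular law gives
\[
H\cap(nG+F)=(H\cap nG)+F=nH+F .
\]
Modulo $F$, this says $(H/F)\cap n(G/F)=n(H/F)$. So $H/F$ is pure in $G/F$. It is also bounded, hence a direct summand by Kulikov's theorem.
\end{proof}

\begin{remark}
Boundedness of $H$ makes finitely generated subgroups of $H$ finite, it reduces purity to finitely many $n$, so that a single $F$ suffices, and it is needed to apply Kulikov's theorem. For unbounded $H$, condition (2) does not imply condition (4), as the example $\bigoplus_p\mathbb Z/p\le\mathbb Q/\mathbb Z$ of the introduction shows.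
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:absolute}]
(i) Let $G$ be the divisible hull of $H$. Then $nG=G$, so $H\cap nG=H$, and Theorem~\ref{thm:necessary} shows that $H/nH$ is finite.

(ii) Let $G\ge H$. The group $H/F\cong D$ is divisible and hence a direct summand of $G/F$. Apply Theorem~\ref{thm:sufficient}.

(iii) A free group of finite rank is finitely generated, and so is a finite group; hence the ``if'' parts for free groups and for torsion groups follow from (ii). For ``only if'', let $H$ be an absolute retract. By (i), $H/pH$ is finite for every prime $p$.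

If $H$ is free, then $H/pH$ is a vector space over $\mathbb Z/p$ whose dimension is the rank of $H$, so the rank is finite.

Let $H=\bigoplus_{p\in S}H_p$ be a torsion group with $S$ a finite set of primes and $H_p$ its $p$-primary component, and let $p\in S$. For $q\in S$ with $q\ne p$ we have $pH_q=H_q$, so $H_p/pH_p\cong H/pH$ is finite. Let $B_p$ be a basic subgroup of $H_p$: it is pure in $H_p$ and a direct sum of cyclic groups, and $H_p/B_p$ is divisible. By purity $B_p\cap pH_p=pB_p$, and by divisibility $H_p=B_p+pH_p$; hence $B_p/pB_p\cong H_p/pH_p$ is finite. The number of nonzero cyclic summands of $B_p$ is the dimension of $B_p/pB_p$ over $\mathbb Z/p$, so $B_p$ is finite. Being bounded and pure, $B_p$ is a direct summand by Kulikov's theorem: $H_p=B_p\oplus D_p$ with $D_p\cong H_p/B_p$ divisible. Summing over the finite set $S$, we see that $H$ is the direct sum of a finite group and a divisible group.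

A bounded group has only finitely many nonzero primary components and no nonzero divisible subgroup. So the last statement is a special case.
\end{proof}

\begin{thebibliography}{9}
\bibitem{fuchs} L.~Fuchs, \emph{Infinite Abelian Groups} I.

\bibitem{topics} \emph{Selected Topics From The Structure Theory Of Topological Groups},\\ \texttt{http://www.math.sci.ehime-u.ac.jp/\textasciitilde dima/papers/opit2/structure\_theory.pdf}.
\end{thebibliography}

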